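\title{The bidual of the group algebra of an infinite group has no involution}

\begin{abstract}
Let $G$ be an infinite discrete group. We show that $\ell_1(G)^{**}$, with the first Arens product, admits no involution, continuous or not. More generally, it is not anti-isomorphic as a ring to any Banach algebra that is a dual space with weak*-continuous right multiplications. In particular the natural involution of $\ell_1(G)$ does not extend to the bidual when $G$ is an infinite countable group with no infinite amenable subgroup. For a locally compact group $G$, the natural involution of $L_1(G)$ extends to $L_1(G)^{**}$ exactly when $G$ is finite. The proof builds a two-level system of decreasing chains of idempotents in $\beta G$. A gliding hump argument shows that an anti-isomorphism is bounded on one of the chains; this forces the chain to converge weak*, which it does not.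
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection*{Arens products}
Let $A$ be a complex Banach algebra, regarded as a subspace of its bidual $A^{**}$. For $a,b\in A$, $\phi\in A^*$ and $\mu,\nu\in A^{**}$ define successively $\phi\cdot a\in A^*$, $\nu\cdot\phi\in A^*$ and $\mu\,\square\,\nu\in A^{**}$ by
\begin{equation}\label{eq:arens}
\langle\phi\cdot a,b\rangle=\langle\phi,ab\rangle,\qquad
\langle\nu\cdot\phi,a\rangle=\langle\nu,\phi\cdot a\rangle,\qquad
\langle\mu\,\square\,\nu,\phi\rangle=\langle\mu,\nu\cdot\phi\rangle .
\end{equation}
This is the \emph{first Arens product}. It makes $A^{**}$ a Banach algebra that contains $A$ as a subalgebra. We write $\mu\nu$ for $\mu\,\square\,\nu$, and $A^{**}$ carries this product unless another one is named. The last formula in \eqref{eq:arens} shows that $\mu\mapsto\mu\nu$ is weak*-continuous for every $\nu\in A^{**}$. In the other variable the definition gives less: $\nu\mapsto a\nu$ is weak*-continuous for $a\in A$, because $\langle a\nu,\phi\rangle=\langle\nu,\phi\cdot a\rangle$. The \emph{second Arens product} is the mirror image: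
\[
\langle a\cdot\phi,b\rangle=\langle\phi,ba\rangle,\qquad
\langle\phi\cdot\mu,a\rangle=\langle\mu,a\cdot\phi\rangle,\qquad
\langle\mu\,\Diamond\,\nu,\phi\rangle=\langle\nu,\phi\cdot\mu\rangle .
\]
Again $A^{**}$ is a Banach algebra, and now $\nu\mapsto\mu\,\Diamond\,\nu$ is weak*-continuous for every $\mu\in A^{**}$, and $\mu\mapsto\mu\,\Diamond\,b$ is weak*-continuous for $b\in A$. By Goldstine's theorem $A$ is weak*-dense in $A^{**}$. If $a_\alpha\to\mu$ and $b_\beta\to\nu$ weak* with $a_\alpha,b_\beta\in A$, the continuity properties just listed give
\begin{equation}\label{eq:limits}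
\mu\,\square\,\nu=\lim_\alpha\lim_\beta a_\alpha b_\beta,\qquad
\mu\,\Diamond\,\nu=\lim_\beta\lim_\alpha a_\alpha b_\beta .
\end{equation}

\subsection*{The problem}
For a discrete group $G$, the group algebra $\ell_1(G)$ has the convolution product, determined by $\delta_x*\delta_y=\delta_{xy}$, and the \emph{natural involution} $a^*(x)=\overline{a(x^{-1})}$. For a locally compact group $G$ with left Haar measure and modular function $\Delta$, the algebra is $L_1(G)$ and the natural involution is $a^*(x)=\Delta(x)^{-1}\overline{a(x^{-1})}$; if $G$ is discrete we use counting measure, so that $L_1(G)=\ell_1(G)$. An \emph{involution} on $L_1(G)^{**}$ is a conjugate-linear map $\nu\mapsto\nu^*$ with $(\mu\nu)^*=\nu^*\mu^*$ and $\nu^{**}=\nu$. No continuity is required. It \emph{extends} the natural involution if it agrees with it on $L_1(G)$.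

Duncan and Hosseiniun asked whether the natural involution on $L_1(G)$ extends to an involution on $L_1(G)^{**}$. The following facts are known.
\begin{enumerate}
\item[(a)] If such an extension exists, then $G$ is discrete.
\item[(b)] The answer is negative for every discrete group that has an infinite amenable subgroup.
\item[(c)] By work of Ol'shanskii, there exist infinite, countable, discrete groups that have no infinite amenable subgroup.
\end{enumerate}
They lead to the following problem, which we take from \cite{source}.

\medskip
\noindent\textbf{Problem.} \emph{Let $G$ be an infinite, countable, discrete group with no infinite amenable subgroup. Does the natural involution on $\ell_1(G)$ extend to an involution on $\ell_1(G)^{**}$?}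
\medskip

If $G$ is finite, then $\ell_1(G)^{**}=\ell_1(G)$ and there is nothing to extend. For any discrete $G$ there is one obvious candidate. For $\phi\in\ell_\infty(G)=\ell_1(G)^*$ put $\phi^*(x)=\overline{\phi(x^{-1})}$, and define $\nu^\sharp$ by $\langle\nu^\sharp,\phi\rangle=\overline{\langle\nu,\phi^*\rangle}$. The map $\nu\mapsto\nu^\sharp$ is conjugate-linear, weak*-continuous, of period two, and equal to the natural involution on $\ell_1(G)$; by density it is the only weak*-continuous extension. Applying it to \eqref{eq:limits} gives
\begin{equation}\label{eq:sharp}
(\mu\,\square\,\nu)^\sharp=\lim_\alpha\lim_\beta b_\beta^*a_\alpha^*=\nu^\sharp\,\Diamond\,\mu^\sharp .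
\end{equation}
So the candidate is an involution exactly when the two Arens products coincide. An involution exchanges left and right, the first Arens product treats left and right differently, and one guesses that the answer is negative. But the asymmetry is topological and the problem is algebraic: the extension need not be continuous for the weak* topology or for the norm, and its values on $\ell_1(G)$ do not prescribe it elsewhere. The obstruction has to be expressed by algebraic identities.

\subsection*{Results}
The answer is negative, and the proof uses neither amenability, nor countability, nor the values of the involution on $\ell_1(G)$. By a \emph{ring isomorphism} between algebras we mean a bijective additive map that preserves products, and by an \emph{anti-isomorphism} a bijective additive map $\psi$ with $\psi(st)=\psi(t)\psi(s)$; an \emph{anti-automorphism} is an anti-isomorphism of an algebra onto itself. Neither linearity nor continuity is assumed.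

\begin{theorem}\label{thm:main}
Let $G$ be an infinite discrete group. Let $B$ be a Banach algebra that is a dual Banach space and in which $b\mapsto bc$ is weak*-continuous for every $c\in B$. Then there is no bijective additive map $\psi:\ell_1(G)^{**}\to B$ with $\psi(\mu\nu)=\psi(\nu)\psi(\mu)$ for all $\mu,\nu$.
\end{theorem}

We call a Banach algebra $B$ as in the theorem \emph{right-continuous}. Every bidual $A^{**}$ with the first Arens product is right-continuous. An involution is additive, reverses products, and is bijective because it has period two. So the case $B=\ell_1(G)^{**}$ solves the Problem.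

\begin{corollary}\label{cor:inv}
If $G$ is an infinite discrete group, then $\ell_1(G)^{**}$ admits no involution at all. In particular it admits none extending the natural involution.
\end{corollary}

\begin{theorem}\label{thm:class}
For a locally compact group $G$, the following are equivalent for $L_1(G)^{**}$ with the first Arens product:
\begin{enumerate}
\item[(i)] the natural involution of $L_1(G)$ extends to an involution;
\item[(ii)] there is some involution;
\item[(iii)] there is some anti-automorphism;
\item[(iv)] $G$ is finite.
\end{enumerate}
\end{theorem}

Thus the question of Duncan and Hosseiniun has an affirmative answer exactly for finite groups. For the last statement recall that a \emph{dual Banach algebra} is a Banach algebra that is a dual space with separately weak*-continuous multiplication, and that a von Neumann algebra, being the dual of its predual, is one.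

\begin{corollary}\label{cor:iso}
Let $G$ be an infinite discrete group.
\begin{enumerate}
\item[(1)] $(\ell_1(G)^{**},\square)$ is not ring-isomorphic to $(\ell_1(G)^{**},\Diamond)$.
\item[(2)] $(\ell_1(G)^{**},\square)$ is not ring-isomorphic to any Banach algebra $C$ that is a dual space in which all left multiplications $c\mapsto dc$ are weak*-continuous. In particular it is not ring-isomorphic to a von Neumann algebra or to any dual Banach algebra.
\end{enumerate}
\end{corollary}

\begin{proof}
(2) Let $C^{\mathrm{op}}$ be $C$ with the reversed product. Its right multiplications are the left multiplications of $C$, so it is right-continuous, and a ring isomorphism onto $C$ is an anti-isomorphism onto $C^{\mathrm{op}}$. Theorem~\ref{thm:main} excludes this. (1) The algebra $(\ell_1(G)^{**},\Diamond)$ satisfies the hypothesis of (2).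
\end{proof}

By \eqref{eq:sharp}, composition with $\sharp$ turns anti-automorphisms of $(\ell_1(G)^{**},\square)$ into ring isomorphisms onto $(\ell_1(G)^{**},\Diamond)$, and conversely. So part (1) says the same as the absence of anti-automorphisms: the two Arens products are not only different, they are not even isomorphic as rings.

Sections~\ref{sec:chains} and~\ref{sec:towers} reduce Theorem~\ref{thm:main} to the existence of a configuration of idempotents, called a tower. Sections~\ref{sec:beta}--\ref{sec:build} build a tower in $\beta G$. Section~\ref{sec:lc} treats non-discrete groups, for which the obstruction is different, and proves Theorem~\ref{thm:class}.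

\section{Chains of idempotents}\label{sec:chains}

A \emph{cluster point} of a sequence $(s_i)$ in a dual space is a point that lies in the weak*-closure of every tail $\{s_i:i\ge k\}$. By the Banach--Alaoglu theorem a bounded sequence has a cluster point. If it has only one, $\nu$, then it converges weak* to $\nu$: otherwise some open neighborhood of $\nu$ misses a subsequence, and a cluster point of that subsequence differs from $\nu$. We use cluster points through one principle. In a right-continuous algebra the sets $\{s:sc=s\}$ and $\{s:sc=d\}$ are weak*-closed, so an identity of the form $sc=s$ or $sc=d$ that holds on a tail of a sequence holds at each of its cluster points.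

The idea of the proof is visible for a semigroup much simpler than a group.

\begin{example}\label{ex:max}
Let $A=\ell_1(\mathbb N)$ with the product determined by $\delta_i\delta_j=\delta_{\max(i,j)}$. It is a commutative Banach algebra, and complex conjugation of the coefficients is an involution that fixes each $\delta_i$. We show that it does not extend to an involution of $A^{**}$.

Let $P\subseteq A^{**}$ be the set of cluster points of $(\delta_i)$. It has at least two elements: cluster points of $(\delta_{2i})$ and of $(\delta_{2i+1})$ take the values $1$ and $0$ on the indicator function of the even numbers. Let $p,q\in P$. Since $\delta_j\delta_i=\delta_j$ for $j\ge i$, the principle gives $q\delta_i=q$. Suppose that $*$ is an involution of $A^{**}$ fixing each $\delta_i$. Then $\delta_iq^*=q^*$ for all $i$, and the principle gives $pq^*=q^*$. With the roles exchanged, $qp^*=p^*$, and applying $*$ gives $pq^*=p$. Hence $p=q^*$ for all $p,q\in P$, so $P$ is a single point. This is a contradiction.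
\end{example}

No continuity of $*$ was used. Weak*-continuity in the left factor was used twice, once before and once after applying $*$, and together the two uses act as continuity in both factors. The same argument works for an anti-isomorphism between two algebras, provided that the images of the idempotents have a cluster point.

A \emph{chain} in an algebra is a sequence $(f_i)_{i\ge0}$ with $f_if_j=f_{\max(i,j)}$ for all $i,j$.

\begin{lemma}\label{lem:chain}
Let $R$ and $B$ be right-continuous Banach algebras, $\psi:R\to B$ an anti-isomorphism, and $(f_i)$ a bounded chain in $R$. If $\sup_i\|\psi(f_i)\|<\infty$, then $(f_i)$ is weak*-convergent.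
\end{lemma}

\begin{proof}
Put $u_i=\psi(f_i)$, let $w\in B$ be a cluster point of $(u_i)$, and let $\nu=\psi^{-1}(w)$. Let $p$ be any cluster point of $(f_i)$. We show that $p\nu=\nu$ and $p\nu=p$. Then $\nu$ is the only cluster point of $(f_i)$, and the lemma follows.

\emph{First identity.} Fix $i$. For $k\ge i$ we have $u_ku_i=\psi(f_if_k)=u_k$, so $wu_i=w$ by the principle in $B$. Thus $\psi(f_i\nu)=\psi(\nu)\psi(f_i)=wu_i=w=\psi(\nu)$, and $f_i\nu=\nu$ because $\psi$ is injective. This holds for all $i$, so $p\nu=\nu$ by the principle in $R$.

\emph{Second identity.} Fix $k$. For $i\ge k$ we have $f_if_k=f_i$, so $pf_k=p$ by the principle in $R$. Thus $u_k\psi(p)=\psi(pf_k)=\psi(p)$. This holds for all $k$, so $w\psi(p)=\psi(p)$ by the principle in $B$. Hence $\psi(p\nu)=\psi(\nu)\psi(p)=w\psi(p)=\psi(p)$, and $p\nu=p$.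
\end{proof}

Two things separate this lemma from Theorem~\ref{thm:main}. In a group, $\delta_x$ is idempotent only for $x=1$, so a divergent chain has to be constructed, and we shall find it in the bidual. There nothing is known about $\psi$, so the bound on $\|\psi(f_i)\|$, which was free in Example~\ref{ex:max}, has to be proved. We deal with the bound first, since it dictates what must be constructed.

\section{Towers and the proof of Theorem~\ref{thm:main}}\label{sec:towers}

To contradict unboundedness one tries a gliding hump: choose small elements $y_m$ with $\psi(y_m)$ large and form $s=\sum_my_m$. The map $\psi$ does not respect infinite sums, but it respects products. So each $y_n$ should be recovered from $s$ by a multiplication, $y_n=d_ns$. Then $\|\psi(y_n)\|\le\|\psi(s)\|\,\|\psi(d_n)\|$, and this is absurd if $\|\psi(y_n)\|>n\|\psi(d_n)\|$ for all $n$. For this $d_n$ must be fixed before $y_n$ is chosen. Within a single chain that fails: if $y_n$ is a multiple of $f_i-f_j$, the natural separator is $d_n=f_k-f_l$ with $k\le i,j\le l$, and it depends on $y_n$. We therefore use infinitely many chains, one below the other, with an idempotent $e_n$ that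 absorbs the whole $n$-th chain and starts the next one.

\begin{definition}\label{def:tower}
A \emph{tower} in a right-continuous Banach algebra $R$ is a family $f_{n,i}$ $(n\ge1,\ i\ge0)$ of elements of norm at most $1$ such that, with $e_n=f_{n+1,0}$ $(n\ge0)$:
\begin{enumerate}
\item[(T1)] $f_{n,i}f_{n,j}=f_{n,\max(i,j)}$ for all $n\ge1$ and $i,j\ge0$;
\item[(T2)] $e_nf_{m,i}=f_{m,i}$ if $m>n$, and $e_nf_{m,i}=e_n$ if $1\le m\le n$;
\item[(T3)] for no $n$ is the chain $(f_{n,i})_{i\ge0}$ weak*-convergent.
\end{enumerate}
\end{definition}

The model is Example~\ref{ex:max} with $\mathbb N$ replaced by the set of pairs $(n,i)$ in the lexicographic order: the point masses $f_{n,i}=\delta_{(n,i)}$ form a tower in the bidual, because $(m,i)\ge(n+1,0)$ exactly when $m>n$.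

\begin{lemma}\label{lem:bounded}
Let $(f_{n,i})$ be a tower in $R$, let $B$ be a Banach algebra, and let $\psi:R\to B$ be an additive map with $\psi(st)=\psi(t)\psi(s)$. Then $\sup_i\|\psi(f_{n,i})\|<\infty$ for some $n\ge1$.
\end{lemma}

\begin{proof}
Suppose not. Put $\kappa_n=\|\psi(e_{n-1})\|+\|\psi(e_n)\|$ for $n\ge1$, and choose $i_n$ with
\[
2^{-n}\|\psi(f_{n,i_n})-\psi(f_{n,0})\|>n\kappa_n .
\]
Let $y_m=2^{-m}(f_{m,i_m}-f_{m,0})$. An additive map commutes with the factor $2^{-m}$, since $2^m\psi(2^{-m}t)=\psi(t)$; hence $\|\psi(y_n)\|>n\kappa_n$. As $\|y_m\|\le2^{1-m}$, the series $s=\sum_{m\ge1}y_m$ converges in norm. By (T2), $e_ny_m=y_m$ for $m>n$, and $e_ny_m=2^{-m}(e_n-e_n)=0$ for $1\le m\le n$. Left multiplication is norm-continuous, so $e_ns=\sum_{m>n}y_m$ for $n\ge0$, and $(e_{n-1}-e_n)s=y_n$ for $n\ge1$. Applying $\psi$, we get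
\[
\psi(y_n)=\psi(s)\bigl(\psi(e_{n-1})-\psi(e_n)\bigr),\qquad
n\kappa_n<\|\psi(y_n)\|\le\|\psi(s)\|\,\kappa_n .
\]
So $\kappa_n>0$ and $\|\psi(s)\|>n$ for every $n$, which is impossible.
\end{proof}

\begin{proposition}\label{prop:tower}
If $G$ is an infinite discrete group, then $\ell_1(G)^{**}$ contains a tower.
\end{proposition}

The proof occupies Sections~\ref{sec:beta}--\ref{sec:build}.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Suppose that $\psi$ exists, and let $(f_{n,i})$ be a tower in $\ell_1(G)^{**}$. By Lemma~\ref{lem:bounded}, $\psi$ is bounded on the chain $(f_{n,i})_{i\ge0}$ for some $n$. By (T1) and Lemma~\ref{lem:chain} this chain is weak*-convergent, contrary to (T3).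
\end{proof}

\begin{remark}\label{rem:hyp}
Additivity of $\psi$ is used only in Lemma~\ref{lem:bounded}; bijectivity and the weak* topology of $B$ are used only in Lemma~\ref{lem:chain}; the infiniteness of $G$ is used only in Proposition~\ref{prop:tower}. Write $R=\ell_1(G)^{**}$. The following examples show what fails without some of the hypotheses.
\begin{enumerate}
\item[(1)] \emph{Infiniteness.} For finite $G$ the natural involution is an anti-automorphism of $R=\ell_1(G)$.
\item[(2)] \emph{Injectivity.} The map $\mu\mapsto\langle\mu,1_G\rangle$ from $R$ onto $\mathbb C$ is multiplicative, because $\nu\cdot1_G=\langle\nu,1_G\rangle1_G$, and $\mathbb C$ is commutative.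
\item[(3)] \emph{Surjectivity.} The canonical embedding of $R$ into the right-continuous algebra $(R^{\mathrm{op}})^{**}$ is injective, linear, and reverses products.
\item[(4)] \emph{The side of continuity.} The identity map is an anti-isomorphism of $R$ onto $R^{\mathrm{op}}$, a dual space with weak*-continuous left multiplications.
\end{enumerate}
\end{remark}

\section{Idempotents in $\beta G$}\label{sec:beta}

Let $G$ be a discrete group. For $A=\ell_1(G)$ we have $A^*=\ell_\infty(G)$, and \eqref{eq:arens} reads
\[
(\phi\cdot\delta_x)(y)=\phi(xy),\qquad(\nu\cdot\phi)(x)=\langle\nu,\phi\cdot\delta_x\rangle .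
\]
Let $\beta G\subseteq\ell_\infty(G)^*$ be the set of characters of the algebra $\ell_\infty(G)$ with pointwise product, that is, of multiplicative linear functionals $p$ with $\langle p,1_G\rangle=1$. Characters have norm one and form a weak*-closed set, so $\beta G$ is weak*-compact. It contains the point masses $\delta_x$. For $p\in\beta G$ and $E\subseteq G$ the number $\langle p,1_E\rangle$ equals its square, so it is $0$ or $1$. We use the language of ultrafilters and write $E\in p$ if $\langle p,1_E\rangle=1$. Since $1_E1_{E'}=1_{E\cap E'}$, we have $E\cap E'\in p$ if and only if $E\in p$ and $E'\in p$. Thus a superset of a member of $p$ is a member of $p$, and two disjoint sets are not both members of $p$. The set $\overline E=\{p\in\beta G:E\in p\}$ is compact, it is nonempty if $E\ne\emptyset$, and $\overline E\subseteq\overline{E'}$ if $E\subseteq E'$.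

Let $p,q\in\beta G$. Each map $\phi\mapsto\phi\cdot\delta_x$ is a unital homomorphism of $\ell_\infty(G)$, hence so is $\phi\mapsto q\cdot\phi$, and $pq$, its composition with $p$, is a character. So $\beta G$ is a compact Hausdorff semigroup in which $p\mapsto pq$ is continuous for each $q$. Since $1_E\cdot\delta_x=1_{x^{-1}E}$, the function $q\cdot1_E$ is the indicator function of $\{x:x^{-1}E\in q\}$. Hence $E\in pq$ if and only if $\{x:x^{-1}E\in q\}\in p$, and we use this in the following form:
\begin{equation}\label{eq:test}
\text{if $D\in p$ and $x^{-1}E\in q$ for every $x\in D$, then $E\in pq$.}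
\end{equation}

Idempotents come from the Ellis--Numakura theorem: \emph{every nonempty compact subsemigroup of $\beta G$ contains an idempotent.} We recall the proof. By Zorn's lemma and compactness it contains a minimal nonempty compact subsemigroup $S_0$. Let $t\in S_0$. The set $S_0t$ is a compact subsemigroup of $S_0$, so $S_0t=S_0$. Therefore $\{s\in S_0:st=t\}$ is nonempty; it is a compact subsemigroup, so it equals $S_0$ and contains $t$.

For idempotents write $f\le e$ if $ef=fe=f$. The relation is transitive: if $g\le f\le e$, then $eg=efg=fg=g$ and $ge=gfe=gf=g$. A chain is the same as a decreasing sequence of idempotents. A tower is built by two kinds of steps, one that prolongs a chain and one that passes below a whole chain. A nonempty subset $I$ of a semigroup $S$ is a \emph{left ideal} if $SI\subseteq I$ and an \emph{ideal} if also $IS\subseteq I$; in both cases it is a subsemigroup.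

\begin{lemma}\label{lem:succ}
Let $S$ be a compact subsemigroup of $\beta G$, $I$ a closed ideal of $S$, and $e\in S$ an idempotent. Then there is an idempotent $g\in I$ with $g\le e$.
\end{lemma}

\begin{proof}
The set $Ie\subseteq I$ is compact, as the image of $I$ under $y\mapsto ye$, and it is a semigroup since $(ye)(y'e)=(yey')e$ with $yey'\in I$. Let $f\in Ie$ be an idempotent; then $fe=f$. Put $g=ef\in I$. Then $g^2=e(fe)f=eff=g$, $eg=g$, and $ge=e(fe)=g$.
\end{proof}

\begin{lemma}\label{lem:limit}
Let $S$ be a compact subsemigroup of $\beta G$ and $(f_i)_{i\ge0}$ a chain in $S$. Then there is an idempotent $e\in S$ with $e\le f_0$ and $ef_i=e$ for all $i$.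
\end{lemma}

\begin{proof}
The sets $Sf_i$ are compact left ideals of $S$, and $Sf_{i+1}=Sf_{i+1}f_i\subseteq Sf_i$. So $L=\bigcap_iSf_i$ is a nonempty compact left ideal. Let $h\in L$ be an idempotent. For each $i$ we have $h=tf_i$ with $t\in S$, so $hf_i=h$. Put $e=f_0h\in S$. Then $e^2=f_0(hf_0)h=f_0hh=e$, $f_0e=e$, and $ef_i=f_0(hf_i)=e$ for all $i$, including $i=0$.
\end{proof}

The argument gives no control on $f_ie$ for $i\ge1$, because nothing guarantees that the sets $f_iS$ are compact. This is why (T2) involves multiplication by $e_n$ on the left only, which is all that Lemma~\ref{lem:bounded} needs.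

\section{Finite products}\label{sec:fp}

Lemmas~\ref{lem:succ} and~\ref{lem:limit} do not prevent all the idempotents from being equal. For (T3) we want pairwise disjoint sets $J_i\subseteq G$ with $J_i\in f_i$. Lemma~\ref{lem:succ} places the next idempotent in a prescribed ideal, so we need ideals that are recognized by a subset of $G$. They come from words: among products of letters, the property ``uses a letter from $Q$'' survives multiplication on either side. To make sense of this in $G$, the element must determine the letters.

Let $G$ be infinite. For a sequence $x_1,x_2,\dots$ in $G$ and a finite set $F=\{n_1<\dots<n_r\}\subseteq\mathbb N$ put $x_F=x_{n_1}\cdots x_{n_r}$, and $x_\emptyset=1$. Then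
\begin{equation}\label{eq:concat}
x_Fx_H=x_{F\cup H}\qquad\text{if }\max F<\min H .
\end{equation}
Choose the sequence recursively so that
\begin{equation}\label{eq:choice}
x_n\notin\{x_F^{-1}x_{F'}:F,F'\subseteq\{1,\dots,n-1\}\} .
\end{equation}
The excluded set is finite, so the choice is possible; this is the only use of the infiniteness of $G$. In $G=\mathbb Z$ one may take $x_n=2^{n-1}$, and then $F$ is the set of positions of the digit $1$ in the binary expansion of $x_F$.

\begin{lemma}\label{lem:unique}
If $F\ne F'$, then $x_F\ne x_{F'}$.
\end{lemma}

\begin{proof}
Suppose that $x_F=x_{F'}$ with $F\ne F'$ and $|F|+|F'|$ minimal, and let $n=\max(F\cup F')$. If $n\in F\cap F'$, canceling $x_n$ on the right contradicts minimality. Otherwise $n$ lies in exactly one of the two sets, say in $F$, and $x_n=x_{F\setminus\{n\}}^{-1}x_{F'}$ contradicts \eqref{eq:choice}.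
\end{proof}

Formula \eqref{eq:concat} applies only when $H$ lies beyond $F$, so we keep the ultrafilters that live on products with arbitrarily large indices. For infinite $M\subseteq\mathbb N$ and $m\ge1$ let
\[
\mathrm{FP}_m(M)=\{x_F:\emptyset\ne F\subseteq M\text{ finite},\ \min F\ge m\},\qquad
T_M=\bigcap_{m\ge1}\overline{\mathrm{FP}_m(M)} .
\]
The set $T_M$ is the intersection of a decreasing sequence of nonempty compact sets, so it is nonempty and compact, and $T_M\subseteq T_{M'}$ if $M\subseteq M'$. For $Q\subseteq M$ let
\[
J(Q,M)=\{x_F:F\subseteq M\text{ finite},\ F\cap Q\ne\emptyset\} .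
\]

\begin{lemma}\label{lem:ideal}
Let $Q\subseteq M\subseteq\mathbb N$ be infinite sets.
\begin{enumerate}
\item[(a)] $T_M$ is a subsemigroup of $\beta G$.
\item[(b)] $I=T_M\cap\overline{J(Q,M)}$ is a closed ideal of $T_M$.
\end{enumerate}
\end{lemma}

\begin{proof}
Write $\mathrm{FP}_m=\mathrm{FP}_m(M)$ and $J=J(Q,M)$.

(a) Let $p,q\in T_M$ and $m\ge1$. If $x=x_F\in\mathrm{FP}_m$, then \eqref{eq:concat} gives $x\,\mathrm{FP}_{\max F+1}\subseteq\mathrm{FP}_m$, so $x^{-1}\mathrm{FP}_m\supseteq\mathrm{FP}_{\max F+1}\in q$. By \eqref{eq:test} with $D=E=\mathrm{FP}_m$, we get $\mathrm{FP}_m\in pq$.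

(b) The set $I$ is closed. It is nonempty because it contains $T_Q$: indeed $T_Q\subseteq T_M$ and $\mathrm{FP}_1(Q)\subseteq J$. Let $q\in I$ and $p\in T_M$. By (a) it suffices to show that $J\in pq$ and $J\in qp$.

Let $x=x_F\in\mathrm{FP}_1$. An element of $J\cap\mathrm{FP}_{\max F+1}$ is $x_H$ for a set $H\subseteq M$ that is unique by Lemma~\ref{lem:unique}, so this one set satisfies both $H\cap Q\ne\emptyset$ and $\min H>\max F$. Then $xx_H=x_{F\cup H}\in J$. Thus $x^{-1}J\supseteq J\cap\mathrm{FP}_{\max F+1}\in q$, and \eqref{eq:test} with $D=\mathrm{FP}_1\in p$ gives $J\in pq$.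

Let $x=x_F\in J$ with $F\cap Q\ne\emptyset$. By \eqref{eq:concat}, $x^{-1}J\supseteq\mathrm{FP}_{\max F+1}\in p$, and \eqref{eq:test} with $D=J\in q$ gives $J\in qp$.
\end{proof}

\section{Construction of the tower}\label{sec:build}

Two ideals of one semigroup always meet, since both contain the product of an element of one with an element of the other. So disjoint sets $J_i$ cannot come from ideals of a fixed $T_M$. Instead we enlarge the semigroup at each step: we add a new infinite set $Q$ of letters and take the next idempotent in the ideal of words that use a new letter, while the earlier idempotents live on words in the old letters.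

\begin{proof}[Proof of Proposition~\ref{prop:tower}]
Partition $\mathbb N$ into infinite sets $Q_0$ and $Q_{n,i}$ $(n,i\ge1)$. Put $M_0=Q_0$ and, for $n\ge1$,
\[
M_{n,0}=M_{n-1},\qquad M_{n,i}=M_{n,i-1}\cup Q_{n,i}\quad(i\ge1),\qquad M_n=\bigcup_{i\ge0}M_{n,i}.
\]
Let $J_{n,i}=J(Q_{n,i},M_{n,i})$ for $n,i\ge1$. For fixed $n$ these sets are pairwise disjoint. Indeed, let $i<i'$. Then $M_{n,i}\cap Q_{n,i'}=\emptyset$, so no finite set $F$ satisfies both $F\subseteq M_{n,i}$ and $F\cap Q_{n,i'}\ne\emptyset$, and $F$ is determined by $x_F$.

Let $e_0$ be an idempotent of $T_{M_0}$. Suppose that $n\ge1$ and that an idempotent $e_{n-1}\in T_{M_{n-1}}$ has been chosen. Put $f_{n,0}=e_{n-1}$. Given an idempotent $f_{n,i-1}\in T_{M_{n,i-1}}\subseteq T_{M_{n,i}}$, Lemmas~\ref{lem:ideal} and~\ref{lem:succ} provide an idempotent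
\[
f_{n,i}\in T_{M_{n,i}}\cap\overline{J_{n,i}}\qquad\text{with}\qquad f_{n,i}\le f_{n,i-1}.
\]
The chain $(f_{n,i})_{i\ge0}$ lies in $T_{M_n}$, and Lemma~\ref{lem:limit} provides an idempotent $e_n\in T_{M_n}$ with $e_n\le e_{n-1}$ and $e_nf_{n,i}=e_n$ for all $i$. This completes the recursion. All the elements are characters, so they have norm one, and $e_n=f_{n+1,0}$.

(T1) holds by transitivity of $\le$.

(T2) We have $e_0\ge e_1\ge\cdots$. If $m>n$, then $f_{m,i}\le e_{m-1}\le e_n$, so $e_nf_{m,i}=f_{m,i}$. If $1\le m\le n$, then $e_n=e_ne_m$, so $e_nf_{m,i}=e_n(e_mf_{m,i})=e_ne_m=e_n$.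

(T3) Fix $n$ and let $E$ be the union of the sets $J_{n,i}$ with $i\ge2$ even. For such $i$ we have $E\supseteq J_{n,i}\in f_{n,i}$, so $\langle f_{n,i},1_E\rangle=1$. For odd $i$ the set $E$ is disjoint from $J_{n,i}\in f_{n,i}$, so $\langle f_{n,i},1_E\rangle=0$. The numbers $\langle f_{n,i},1_E\rangle$ do not converge as $i\to\infty$.
\end{proof}

\section{Non-discrete groups}\label{sec:lc}

For a non-discrete group the asymmetry shows already at the level of identities. The bidual has a right identity, an anti-automorphism turns it into a left identity, and a left identity forces every element of $L_1(G)^*$ to be given by a continuous function.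

A \emph{bounded approximate identity} of a Banach algebra $A$ is a bounded net $(h_\alpha)$ in $A$ with $\|ah_\alpha-a\|\to0$ and $\|h_\alpha a-a\|\to0$ for all $a\in A$.

\begin{lemma}\label{lem:dense}
Let $A$ be a Banach algebra with a bounded approximate identity $(h_\alpha)$. If $A^{**}$ has an anti-automorphism $\psi$, then the functionals $\phi\cdot a$ $(\phi\in A^*,\ a\in A)$ span a norm-dense subspace of $A^*$.
\end{lemma}

\begin{proof}
Some subnet of $(h_\alpha)$ converges weak* to an element $r\in A^{**}$. Along it, $\langle r\cdot\phi,a\rangle=\langle r,\phi\cdot a\rangle=\lim\langle\phi,ah_\alpha\rangle=\langle\phi,a\rangle$. So $r\cdot\phi=\phi$ for all $\phi$, and $\mu r=\mu$ for all $\mu\in A^{**}$. Put $j=\psi(r)$. Then $j\psi(\mu)=\psi(\mu r)=\psi(\mu)$, and since $\psi$ is surjective, $j\nu=\nu$ for all $\nu\in A^{**}$.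

Let $\nu\in A^{**}$ vanish on all $\phi\cdot a$. Then $\langle\nu\cdot\phi,a\rangle=\langle\nu,\phi\cdot a\rangle=0$, so $\nu\cdot\phi=0$ for all $\phi$, and $\langle\nu,\phi\rangle=\langle j\nu,\phi\rangle=\langle j,\nu\cdot\phi\rangle=0$. Hence $\nu=0$, and the Hahn--Banach theorem gives the density.
\end{proof}

Let $G$ be a locally compact (Hausdorff) group, $\lambda$ a left Haar measure, and $\Delta$ the modular function, $\lambda(Ey)=\Delta(y)\lambda(E)$. We use the following standard facts. The measure $\lambda$ is outer regular, finite on compact sets and positive on nonempty open sets. The algebra $L_1(G)$ has a bounded approximate identity. The maps $(\rho_ya)(x)=\Delta(y)^{-1}a(xy^{-1})$ are isometries of $L_1(G)$, the map $y\mapsto\rho_ya$ is norm-continuous, and $a*b=\int b(y)\,\rho_ya\,d\lambda(y)$ as an integral with values in $L_1(G)$.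

A bounded Borel function $g$ on $G$ defines the functional $a\mapsto\int ag\,d\lambda$ on $L_1(G)$. If $g$ and $g'$ define the same functional, then $g=g'$ almost everywhere on each compact set $K$: test with $a=1_K\,\overline{(g-g')}$. Let $C_b(G)$ be the space of bounded continuous functions with the supremum norm.

\begin{lemma}\label{lem:cont}
Every functional in the norm-closed linear span of the $\phi\cdot a$ $(\phi\in L_1(G)^*,\ a\in L_1(G))$ is defined by a function in $C_b(G)$.
\end{lemma}

\begin{proof}
For $b\in L_1(G)$ we have $\langle\phi\cdot a,b\rangle=\langle\phi,a*b\rangle=\int b(y)\langle\phi,\rho_ya\rangle\,d\lambda(y)$. So $\phi\cdot a$ is defined by $y\mapsto\langle\phi,\rho_ya\rangle$, which is continuous and bounded by $\|\phi\|\,\|a\|$. It remains to see that the functionals defined by $C_b(G)$ form a closed subspace. Since $C_b(G)$ is complete, it is enough to show that the functional defined by $g\in C_b(G)$ has norm $\sup|g|$. The norm is at most $\sup|g|$. If $0\le t<\sup|g|$, then $|g|>t$ on a nonempty relatively compact open set $W$, and $a=\lambda(W)^{-1}1_W\,\overline g/|g|$ has norm one and $\int ag\,d\lambda\ge t$.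
\end{proof}

We need a bounded Borel function that is not equivalent to a continuous one. Indicator functions of compact sets may be continuous when $G$ is totally disconnected, so we use an open set of small measure that is dense in a neighborhood of $1$, as one obtains on the line by covering the rationals with short intervals. Two points need care: $G$ need not be metrizable, so a sequence of neighborhoods shrinks to a set $N$ that may be larger than $\{1\}$, and the countable set $D$ of centers need not be dense. The product $DN$ is dense, and that suffices.

\begin{lemma}\label{lem:open}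
If $G$ is not discrete, there is an open set $U\subseteq G$ such that $1_U$ and $g$ define different functionals on $L_1(G)$ for every $g\in C_b(G)$.
\end{lemma}

\begin{proof}
Let $K$ be a compact neighborhood of $1$, so $0<\lambda(K)<\infty$. All points have the same measure. If it were positive, $K$ would be finite and $1$ would be an isolated point. So $\lambda(\{1\})=0$, and by outer regularity there are open sets $O_n\ni1$ with $\lambda(O_n)<1/n$. Choose recursively relatively compact open neighborhoods $V_n=V_n^{-1}$ of $1$ with $V_1\subseteq O_1$ and $\overline{V_{n+1}}\subseteq V_n\cap O_{n+1}$: take an open $W\ni1$ whose closure is compact and lies in the prescribed open set, and use $W\cap W^{-1}$. Then $\lambda(V_n)\to0$, and $N=\bigcap_nV_n=\bigcap_n\overline{V_n}$ satisfies $N=N^{-1}$.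

For each $n$, finitely many translates $kV_n$ with $k\in K$ cover $K$. Collecting these $k$ for all $n$ gives a countable set $D=\{d_1,d_2,\dots\}\subseteq K$ with $K\subseteq DV_n$ for all $n$. Choose $n_j$ with $\lambda(V_{n_j})<2^{-j-1}\lambda(K)$ and put $U=\bigcup_jd_jV_{n_j}$. Then $U$ is open, $\lambda(U)\le\lambda(K)/2$, and $DN\subseteq U$.

We claim that $K\subseteq\overline U$. Let $k\in K$. For each $n$ there is $d\in D$ with $k\in dV_n$, that is, $d\in kV_n$. So the compact sets $\overline{D\cap kV_n}$ are nonempty; they decrease, so they have a common point $z$, and $z\in\overline D\cap\bigcap_nk\overline{V_n}=\overline D\cap kN$. Since $N=N^{-1}$, we have $k=z\eta$ with $\eta\in N$, and $k\in\overline D\eta=\overline{D\eta}\subseteq\overline U$.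

Suppose that $1_U$ and $g\in C_b(G)$ define the same functional, so that they agree almost everywhere on each compact set. The open set $U\cap\{g\ne1\}$ is empty, for otherwise it would contain a compact set of positive measure on which $g\ne1_U$. So $g=1$ on $U$, and by continuity on $\overline U\supseteq K$. Then $g\ne1_U$ on the compact set $K\setminus U$, whose measure is at least $\lambda(K)/2>0$. This is a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
If $G$ is finite, then $L_1(G)^{**}=L_1(G)$, so (iv) implies (i). The implication (i)$\Rightarrow$(ii) is trivial, and (ii)$\Rightarrow$(iii) holds because an involution is an anti-automorphism. Assume (iii). By Lemmas~\ref{lem:dense} and~\ref{lem:cont} every functional on $L_1(G)$ is defined by a function in $C_b(G)$, so $G$ is discrete by Lemma~\ref{lem:open}. Then Theorem~\ref{thm:main} with $B=\ell_1(G)^{**}$ shows that $G$ is finite.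
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Solution to Farhadi--Ghahramani's multiplier problem},
\texttt{http://www.ams.org/\allowbreak proc/\allowbreak 2010-138-02/\allowbreak S0002-9939-09-09778-0/\allowbreak S0002-9939-09-09778-0.pdf}

\end{thebibliography}
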